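
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\numberwithin{equation}{section}

\title{Smooth models of surfaces over a discrete valuation ring\\ and elementary operations}


\begin{abstract}
Let $k$ be an algebraically closed field of any characteristic. We prove that two smooth proper families of absolutely minimal surfaces over $\operatorname{Spec} k[[t]]$ with isomorphic generic fibers are connected by finitely many elementary operations. Such an operation contracts a $(-2)$-curve of the special fiber that does not extend to the generic fiber, and passes to the other simultaneous resolution. The closure of the graph of the generic isomorphism specializes to a correspondence between the special fibers, which induces an isometry of the lattices of numerical divisor classes. An elementary operation acts on these lattices as a reflection, and an ample class, pulled back along the correspondence, shows which operation to perform next. The same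 method classifies all marked models by a subset of a Coxeter group, and the least number of operations needed to reach a model is the length of its group element.
\end{abstract}

\section{The question and the result}\label{sec:intro}

Let $k$ be an algebraically closed field, of arbitrary characteristic. Put $S=\operatorname{Spec} k[[t]]$, let $0$ and $\eta$ be its special and generic points, and let $\bar\eta$ be the geometric point above $\eta$ given by an algebraic closure of $k((t))$. Following Artin's theory of contractions and simultaneous resolutions, a family over $S$ is allowed to be an algebraic space of finite type over $S$, not necessarily a scheme. Surfaces are connected.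

A proper smooth family $X\to S$ of relative dimension $2$ is a degeneration of the surface $X_\eta$ to a surface $X_0$ that is still smooth. How far does $X_\eta$ determine $X$? If rulings are allowed, not even $X_0$ is determined (Section~\ref{sec:hyp}), so one restricts to the following class.

\begin{definition}
A smooth proper surface $Y$ over a field $K$ is an \emph{absolutely minimal model} if for every smooth proper surface $Z$ over $K$ every birational map $Z\dashrightarrow Y$ is a morphism. Equivalently, $Y$ is the unique minimal model in its birational class.
\end{definition}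

Over an algebraically closed field, $Y$ is an absolutely minimal model if and only if it is not birationally ruled and contains no exceptional curve of the first kind (a $(-1)$-curve). We say that the fibers of a family over $S$ are absolutely minimal models if the geometric fibers over $0$ and $\bar\eta$ are.

With this restriction $X_\eta$ does determine $X_0$ (Proposition~\ref{prop:shape}), but it need not determine $X$. The reason is that a rational double point in a family can have two different simultaneous resolutions.

\subsection*{Elementary operations}
Let $p:X\to S$ be proper and smooth of relative dimension $2$. A \emph{nodal curve} is an irreducible complete nonsingular rational curve $C\subset X_0$ with $C^2=-2$. The following existence and uniqueness statements are part of the setting of the problem and are used freely.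

\emph{Contraction.} There is a unique diagram $X\xrightarrow{\pi}\tilde X\xrightarrow{\tilde p}S$ with $p=\tilde p\circ\pi$, in which $\tilde p$ is flat, $\pi$ is proper and induces the minimal desingularization of each fiber of $\tilde p$, and $\tilde X_0$ is obtained from $X_0$ by contracting $C$ to a point. We say that $C$ \emph{extends} if $\tilde X_\eta$ is singular.

\emph{The other resolution.} Suppose that $C$ does not extend, so $\tilde X_\eta=X_\eta$ is smooth. Then there are a smooth proper morphism $X_1\to S$ and a proper $S$-morphism $\pi_1:X_1\to\tilde X$ inducing the minimal desingularization on every fiber, such that the birational map $X\dashrightarrow X_1$ over $\tilde X$ is not an isomorphism. The pair $(X_1,\pi_1)$ is unique. (It may happen that $X_1$ is abstractly isomorphic to $X$ over $S$.)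

The passage from $X$ to $X_1$ is the \emph{elementary operation} at the non-extending nodal curve $C$. It leaves the generic fiber alone, $X_{1,\eta}\simeq\tilde X_\eta\simeq X_\eta$, and since $X_0$ and $X_{1,0}$ are both the minimal desingularization of $\tilde X_0$, there is an isomorphism $g:X_0\to X_{1,0}$ over $\tilde X_0$. The inverse passage is the elementary operation at $C_1=g(C)$, so being connected by finitely many elementary operations is an equivalence relation.

\begin{conjecture}[{\cite[Conjecture 7.1]{Conj}}]
Let $X\to S$ and $X'\to S$ be proper and smooth of relative dimension $2$, with fibers that are absolutely minimal models. If $X'_\eta\simeq X_\eta$, then $X'$ is obtained from $X$ by a successive application of finitely many elementary operations.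
\end{conjecture}

The conjecture is known for $\operatorname{char}(k)=0$. We prove it for every $k$, in the following form.

\begin{theorem}\label{thm:main}
Let $X,X'\to S$ be proper and smooth of relative dimension $2$ such that $X_0$ and $X'_0$ are absolutely minimal models, and let $\varphi:X_\eta\to X'_\eta$ be an isomorphism over $\eta$. Then there is a finite chain of elementary operations $X=X^{(0)},X^{(1)},\dots,X^{(n)}$ such that $\varphi$, transported via $X^{(n)}_\eta\simeq X_\eta$, extends to an $S$-isomorphism $X^{(n)}\simeq X'$. In particular the Conjecture holds for every algebraically closed field $k$.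
\end{theorem}

Thus any prescribed isomorphism $\varphi$ is realized. Section~\ref{sec:hyp} discusses the hypotheses. In Section~\ref{sec:class} the method is pushed further: the models of $X_\eta$ marked by an isomorphism of generic fibers correspond to certain elements of the group generated by the reflections in the nodal curves of $X_0$, and the length of an element is the minimal number of operations (Theorem~\ref{thm:class}).

\section{The smallest case}\label{sec:local}

Everything rests on what happens to divisor classes under a single operation. We compute this in a local model that makes sense in every characteristic. The example serves as motivation only and is not used in the proofs.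

\begin{example}\label{ex:local}
Fix $n\ge1$ and let $\tilde U\subset\mathbb A^3_S$ be the hypersurface
\[
xy=z(z+t^n).
\]
Its special fiber $xy=z^2$ is singular only at the origin. Its generic fiber is smooth: a singular point would have $x=y=0$ and $2z+t^n=0$, while $z(z+t^n)=0$ forces $z=0$ or $z=-t^n$, so that $2z+t^n=\pm t^n\ne0$.

Blowing up the ideal $(x,z)$, and putting $u=x/z=(z+t^n)/y$, gives a chart with coordinates $(u,y,t)$, where
\[
z=uy-t^n,\qquad x=uz .
\]
The other chart has coordinates $(u',x,t)$ with $u'=z/x$, $z=u'x$ and $y=u'(z+t^n)$. Blowing up $(x,z+t^n)$ instead, and putting $v=x/(z+t^n)=z/y$, gives a chart with coordinates $(v,y,t)$, where $z=vy$ and $x=v(z+t^n)$; the other chart has coordinates $(v',x,t)$ with $v'=(z+t^n)/x$, $z=v'x-t^n$ and $y=v'z$. So both blow-ups are smooth over $S$. On the special fibers both give the minimal desingularization of $xy=z^2$. In the first charts the exceptional curves $C$ and $C_1$ are given by $y=t=0$, and the identification $g$ of the special fibers is $v=u$.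

Over $\eta$, the points $(u,y,t)$ and $(v,y',t)$ have the same image in $\tilde U$ exactly when $y=y'$ and $uy-t^n=vy$ (then $u(uy-t^n)=uvy=v(vy+t^n)$, so the values of $x$ agree as well). So in these charts the closure $\Gamma$ of the graph of the generic identification lies in $y=y'$, and there it is the hypersurface
\[
(u-v)\,y=t^n
\]
in the coordinates $(u,v,y,t)$. Indeed this equation has degree one in $v$, with coprime coefficients $-y$ and $uy-t^n$, so the hypersurface is integral; it is therefore the closure of its part over $\eta$. Its special fiber is $(u-v)y=0$, that is,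
\[
[\Gamma_0]=[\Gamma_g]+[C\times C_1]
\]
in these charts, both components having multiplicity one, whatever $n$ is.
\end{example}

Suppose that this is the picture for an elementary operation from $X$ to $X_1$. Pulling a divisor class $N$ on $X_{1,0}$ back to $X_0$ along the cycle $[\Gamma_0]$ gives
\[
\theta(N)=g^*N+(N\cdot C_1)\,C .
\]
Thus $\theta(C_1)=C-2C=-C$, and $\theta$ is $g^*$ followed by the reflection $v\mapsto v+(v\cdot C)C$. If $H'$ is ample on $X_{1,0}$, then $H=\theta(H')$ satisfies
\[
H\cdot C=H'\cdot C_1-2\,H'\cdot C_1=-H'\cdot C_1<0 .
\]
So the pulled back ample class knows at which curve the operation has to be performed: it is negative there. After the operation it is $H'$ again, hence ample.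

This suggests an algorithm for arbitrary $X,X'$. Specialize the graph of $\varphi$ to a correspondence between $X_0$ and $X'_0$ and let $H$ be the pullback of an ample class $H'$ on $X'_0$. If $H$ is nef, show that $\varphi$ extends to an isomorphism $X\simeq X'$. If $H\cdot C<0$, show that $C$ is a nodal curve that does not extend, perform the operation at $C$, and show that the process stops. Three things are needed:
\begin{itemize}
\item the correspondences must be isometries and compose well, so that the effect of an operation on $H$ can be computed (Section~\ref{sec:theta});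
\item the cycle $[\Gamma_0]$ must be the graph of an isomorphism plus products of curves (Section~\ref{sec:shape});
\item every elementary operation must act by a reflection, as in Example~\ref{ex:local} (Section~\ref{sec:refl}).
\end{itemize}
For the last point we shall use no local normal form: the fact that $\theta$ is an isometry already forces it.

\section{Conventions and standard facts}\label{sec:conv}

Special fibers of our families are smooth connected surfaces, hence integral. If $p:X\to S$ is proper and smooth, its Stein factorization is finite \'etale over $S$, so it is a disjoint union of copies of $S$; since $X_0$ is connected, there is one copy, and all fibers are geometrically connected. For an algebraic space $Y$ of finite type over a field or over $S$, $\mathbf D(Y)$ denotes $D^b_{\mathrm{coh}}(Y)$ and $G(Y)=K_0(\mathrm{Coh}\,Y)=K_0(\mathbf D(Y))$. For a smooth projective surface $T$ over $k$, $A^1(T)$ is the group of divisor classes modulo linear equivalence, and $\operatorname{Num}(T)$ is the group of divisors modulo numerical equivalence; it is torsion free. An \'etale chart of an algebraic space is an \'etale morphism to it from an affine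 scheme.

We use the following facts.
\begin{itemize}
\item[(F1)] Smooth proper surfaces over a field are projective schemes.
\item[(F2)] Coherent sheaves on noetherian algebraic spaces behave as on schemes: $Rh_*$ preserves $\mathbf D(-)$ for $h$ proper, flat base change and the projection formula hold, coherent sheaves extend from open subspaces, and Chow's lemma holds. Every point of a separated algebraic space has an \'etale scheme neighborhood with trivial residue field extension \cite[II.6.4]{Knutson}. An algebraic space that is separated and locally quasi-finite over a scheme is a scheme. See \cite{Knutson,Stacks}.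
\item[(F3)] A smooth projective surface over $k$ that is not birationally ruled and contains no $(-1)$-curve has nef canonical class (\cite{Mumford}, or \cite[Thms 1.4 and 2.1]{Mori}; valid in all characteristics).
\item[(F4)] Riemann--Roch \cite[15.2, 18.3]{Fulton}. In particular, if $F$ is a coherent sheaf on a smooth variety with support of dimension $\le m$, then $ch(F)=[F]_m+(\text{terms of dimension}<m)$, where $[F]_m$ is the $m$-dimensional cycle of $F$, with lengths as multiplicities.
\item[(F5)] Dimension formula \cite[Thms 15.5, 15.6]{Matsumura}. Let $A\subset B$ be domains, $A$ noetherian and $B$ of finite type over $A$, and let $P\subset B$ be a prime over $\mathfrak p\subset A$. Then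
\[
\operatorname{ht}P+\operatorname{tr.deg}_{\kappa(\mathfrak p)}\kappa(P)\le\operatorname{ht}\mathfrak p+\operatorname{tr.deg}_AB ,
\]
with equality if $A$ is universally catenary, for instance a discrete valuation ring (DVR).
\end{itemize}

Finally, the contracted family $\tilde X$ of Section~\ref{sec:intro} is proper over $S$. To see that it is separated, note that $X\times_{\tilde X}X$ is proper over $X$, hence over $S$; so its map to the separated space $X\times_SX$ is proper, and so is the composite with the proper morphism $\pi\times\pi:X\times_SX\to\tilde X\times_S\tilde X$. This composite factors as the surjection $X\times_{\tilde X}X\to\tilde X$ followed by the diagonal of $\tilde X$, so the diagonal is universally closed. A universally closed monomorphism of finite type is a closed immersion, so $\tilde X$ is separated. Since $X$ is proper over $S$ and $\pi$ is surjective, $\tilde X$ is proper over $S$.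

\section{The isometries $\theta$}\label{sec:theta}

Given models $X_1,X_2,X_3$ of one surface, we want to compose the specialized correspondences on the special fibers and obtain the specialization of the composite. On the special fibers the cycles to be intersected are in general not in proper position: already in Example~\ref{ex:local} the correspondence contains a product of two curves. We let $K$-theory take care of the excess, since there the specialization of a sheaf depends only on the generic fiber.

\subsection{Specialization in $K$-theory}

Let $Y$ be a separated algebraic space of finite type and flat over $S$, and let $\iota:Y_0\to Y$ be the inclusion.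

\begin{lemma}\label{lem:sp}
If $M,M'\in\mathbf D(Y)$ and $[M_\eta]=[M'_\eta]$ in $G(Y_\eta)$, then $[L\iota^*M]=[L\iota^*M']$ in $G(Y_0)$.
\end{lemma}

\begin{proof}
For a coherent sheaf $F$ on $Y$ put $F[t]=\ker(t:F\to F)$ and
\[
\lambda(F)=[F/tF]-[F[t]]\in G(Y_0).
\]
Since $t$ is a nonzerodivisor on $\mathcal O_Y$, this is $[L\iota^*F]$. By the snake lemma $\lambda$ is additive in short exact sequences. If $tF=0$, then $F/tF=F=F[t]$ and $\lambda(F)=0$; filtering by the sheaves $t^iF$ we get $\lambda(F)=0$ whenever $F$ is $t$-power torsion.

\emph{$\lambda(F)$ depends only on $F_\eta$.} Let $j:Y_\eta\to Y$ be the inclusion, and suppose $F_\eta\simeq G_\eta$ for coherent sheaves $F,G$ on $Y$. Let $\bar F$, $\bar G$ be the images of $F$, $G$ in $j_*F_\eta$. The kernels of $F\to\bar F$ and $G\to\bar G$ are torsion, and so are $(\bar F+\bar G)/\bar F$ and $(\bar F+\bar G)/\bar G$. Hence $\lambda(F)=\lambda(\bar F+\bar G)=\lambda(G)$.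

\emph{$\lambda$ induces a homomorphism $\sigma:G(Y_\eta)\to G(Y_0)$.} Every coherent sheaf on $Y_\eta$ extends to $Y$. A short exact sequence $0\to F'_\eta\to F_\eta\to F''_\eta\to0$ extends to a short exact sequence on $Y$: extend $F_\eta$ to $F$ and take the kernel and the image of $F\to j_*F''_\eta$. So $\sigma[F_\eta]=\lambda(F)$ is well defined and additive.

For a complex $M$ we get $[L\iota^*M]=\sum(-1)^i\lambda(H^i(M))=\sigma[M_\eta]$, which proves the lemma.
\end{proof}

\emph{Base change.} Let $h:Y\to Z$ be a proper $S$-morphism between separated spaces of finite type and flat over $S$, and let $F\in\mathbf D(Y)$. The natural map $L\iota^*Rh_*F\to Rh_{0*}L\iota^*F$ is an isomorphism. Indeed $\iota_*$ is conservative, and after applying $\iota_*$ both sides become the cone of multiplication by $t$ on $Rh_*F$.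

\subsection{The maps $\theta_{12}$}

Let $X_1,X_2,X_3,\dots$ be proper and smooth over $S$ of relative dimension $2$ with geometrically connected fibers, and let their generic fibers be identified by compatible isomorphisms. Let
\[
\Gamma_{12}\subset X_1\times_SX_2
\]
be the closure, with reduced structure, of the graph of $X_{1,\eta}\simeq X_{2,\eta}$. It is integral, and proper and dominant over $S$, hence flat.

The special fiber $(\Gamma_{12})_0$ has pure dimension $2$. To see this, let $P$ be an irreducible component, with reduced structure, of an \'etale chart of $\Gamma_{12}$. By flatness $P$ dominates $S$, and its generic fiber has dimension $2$. A generic point $\zeta$ of a component of $P_0=\{t=0\}$ has height $1$, so (F5), applied over the DVR $k[[t]]$, gives $1+\operatorname{tr.deg}_k\kappa(\zeta)=1+2$. Every component of the special fiber of the chart is a component of some $P_0$.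

Let $z_{12}=[(\Gamma_{12})_0]$ be the $2$-cycle of $(\Gamma_{12})_0$ on $X_{1,0}\times X_{2,0}$, and let $\kappa_{12}=[\mathcal O_{(\Gamma_{12})_0}]\in G(X_{1,0}\times X_{2,0})$. Define
\[
\theta_{12}:A^1(X_{2,0})\to A^1(X_{1,0}),\qquad \theta_{12}(N)=p_{1*}(z_{12}\cdot p_2^*N).
\]
Since $\Gamma_{21}$ is the transpose of $\Gamma_{12}$, the projection formula gives
\begin{equation}\label{eq:adj}
M\cdot\theta_{12}(N)=\deg(z_{12}\cdot p_1^*M\cdot p_2^*N)=\theta_{21}(M)\cdot N .
\end{equation}
If $N\equiv0$, then $M\cdot\theta_{12}(N)=0$ for all $M$. So $\theta_{12}$ induces a homomorphism $\operatorname{Num}(X_{2,0})\to\operatorname{Num}(X_{1,0})$, again denoted by $\theta_{12}$. When the models have names we write $\Gamma_{X,Y}$ and $\theta_{X,Y}$.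

\begin{lemma}\label{lem:theta}
\textup{(a)} On $\operatorname{Num}$ we have $\theta_{11}=\mathrm{id}$ and $\theta_{12}\theta_{23}=\theta_{13}$. Hence $\theta_{12}$ is an isometry with inverse $\theta_{21}$.

\textup{(b)} If $L_1,L_2$ are line bundles on $X_1,X_2$ with $L_{1,\eta}\simeq L_{2,\eta}$ under $X_{1,\eta}\simeq X_{2,\eta}$, then $\theta_{12}(L_{2,0})=L_{1,0}$ in $\operatorname{Num}$. In particular:
\begin{itemize}
\item $\theta_{12}(K_{X_{2,0}})=K_{X_{1,0}}$;
\item if $D\subset X_{1,\eta}=X_{2,\eta}$ is an integral curve, $D_i$ its closure in $X_i$ and $D_{i,0}=D_i\cap X_{i,0}$, then $D_{i,0}$ is a nonzero effective divisor and $\theta_{12}(D_{2,0})=D_{1,0}$.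
\end{itemize}
\end{lemma}

\begin{proof}
The idea is to compose the classes $\kappa_{ij}$ in $K$-theory and to read off $\theta_{ij}$ as the leading term of the Chern character. For smooth projective surfaces $T_1,T_2$ over $k$ and $\kappa\in G(T_1\times T_2)$ put
\[
\Phi_\kappa:G(T_2)\to G(T_1),\qquad\Phi_\kappa(\alpha)=p_{1*}(\kappa\cdot p_2^*\alpha).
\]
These maps compose by $\Phi_\kappa\Phi_{\kappa'}=\Phi_{\kappa\circ\kappa'}$ with $\kappa\circ\kappa'=p_{13*}(p_{12}^*\kappa\cdot p_{23}^*\kappa')$. By Riemann--Roch for $p_1$, whose relative Todd class is $p_2^*td(T_2)$,
\[
ch(\Phi_\kappa\alpha)=p_{1*}\bigl(ch(\kappa)\cdot p_2^*(ch(\alpha)\,td(T_2))\bigr).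
\]
Take $\kappa=\kappa_{12}$. By (F4), $ch(\kappa_{12})=z_{12}+(\text{codimension}\ge3)$, and $p_{1*}$ lowers codimension by $2$. If $ch_0(\alpha)=0$, then $ch(\alpha)\,td(X_{2,0})=ch_1(\alpha)+(\text{codimension }2)$, and the term of lowest codimension in the product is $z_{12}\cdot p_2^*ch_1(\alpha)$, in codimension $3$. Therefore
\begin{equation}\label{eq:ch}
ch_0(\alpha)=0\ \Longrightarrow\ ch_0(\Phi_{\kappa_{12}}\alpha)=0,\quad ch_1(\Phi_{\kappa_{12}}\alpha)=\theta_{12}(ch_1\alpha)\ \text{ in }A^1\otimes\mathbb Q .
\end{equation}
Since $\operatorname{Num}$ is torsion free, an identity between integral classes in $\operatorname{Num}\otimes\mathbb Q$ holds in $\operatorname{Num}$.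

(a) $\Gamma_{11}$ is the diagonal, so $\theta_{11}=\mathrm{id}$. Consider
\[
M=Rp_{13*}\bigl(p_{12}^*\mathcal O_{\Gamma_{12}}\otimes^Lp_{23}^*\mathcal O_{\Gamma_{23}}\bigr)\in\mathbf D(X_1\times_SX_3).
\]
The tensor product is bounded because $X_1\times_SX_2\times_SX_3$ is smooth over $S$, hence regular. We compute both fibers of $M$.

Over $\eta$, write $\varphi:X_{1,\eta}\to X_{2,\eta}$ and $\psi:X_{2,\eta}\to X_{3,\eta}$ for the identifications, and let $j:X_{1,\eta}\times X_{3,\eta}\to X_{1,\eta}\times X_{2,\eta}\times X_{3,\eta}$ be the map $(x_1,x_3)\mapsto(x_1,\varphi(x_1),x_3)$. Then $p_{12}^*\mathcal O_{\Gamma_{12},\eta}=j_*\mathcal O$, $p_{13}j=\mathrm{id}$, and $p_{23}j=\varphi\times\mathrm{id}$ is an isomorphism. By the projection formula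
\[
M_\eta=(\varphi\times\mathrm{id})^*\mathcal O_{\Gamma_\psi}=\mathcal O_{\Gamma_{\psi\varphi}}=\mathcal O_{\Gamma_{13},\eta}.
\]
Lemma~\ref{lem:sp} and the flatness of $\Gamma_{13}$ give $[L\iota^*M]=[L\iota^*\mathcal O_{\Gamma_{13}}]=\kappa_{13}$. On the other hand, base change and the flatness of $\Gamma_{12}$ and $\Gamma_{23}$ give $[L\iota^*M]=\kappa_{12}\circ\kappa_{23}$. Hence $\Phi_{\kappa_{12}}\Phi_{\kappa_{23}}=\Phi_{\kappa_{13}}$. Apply this to $\alpha=[\mathcal O(N)]-[\mathcal O]$, for which $ch_0(\alpha)=0$ and $ch_1(\alpha)=N$, and use \eqref{eq:ch} three times: $\theta_{12}\theta_{23}(N)=\theta_{13}(N)$. In particular $\theta_{12}\theta_{21}=\mathrm{id}=\theta_{21}\theta_{12}$, and \eqref{eq:adj} gives $\theta_{12}M\cdot\theta_{12}N=\theta_{21}\theta_{12}M\cdot N=M\cdot N$.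

(b) Let $M=Rp_{1*}(\mathcal O_{\Gamma_{12}}\otimes p_2^*L_2)$. Then $M_\eta\simeq L_{1,\eta}$, so Lemma~\ref{lem:sp}, applied to $M$ and $L_1$, and base change give $\Phi_{\kappa_{12}}[L_{2,0}]=[L_{1,0}]$. The case of trivial bundles is $\Phi_{\kappa_{12}}[\mathcal O]=[\mathcal O]$. Now apply \eqref{eq:ch} to $[L_{2,0}]-[\mathcal O]$.

For the canonical classes take $L_i=\omega_{X_i/S}$. For a curve $D$, the closure $D_i$ is integral of codimension $1$ in the regular space $X_i$, hence a Cartier divisor, and it is flat over $S$ since it dominates $S$. So $D_{i,0}$ is an effective divisor on $X_{i,0}$ with $\mathcal O(D_i)|_{X_{i,0}}=\mathcal O(D_{i,0})$, and it is nonempty because $D_i\to S$ is proper and dominant. Take $L_i=\mathcal O(D_i)$.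
\end{proof}

We call $D_{i,0}$ the \emph{specialization} of $D$ in $X_{i,0}$. Part (b) is the link between the lattices and the generic fiber: every $\theta$ carries the specialization of a curve on the generic fiber in one model to its specialization in the other.

\section{The shape of the specialized graph (Matsusaka--Mumford)}\label{sec:shape}

We now show that $\Gamma_0$ consists of the graph of an isomorphism and of products of curves. The idea is that if the component of $\Gamma_0$ that dominates $X'_0$ did not dominate $X_0$, it would be an exceptional divisor over a regular space, hence ruled, and so would be $X'_0$.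

\subsection{Components that dominate a factor}

\begin{lemma}\label{lem:dom}
Let $X_1$ be as in Section~\textup{\ref{sec:theta}}, $W$ an integral algebraic space, proper and flat over $S$, and $a:W\to X_1$ an $S$-morphism which is an isomorphism over a dense open subspace of $X_1$. Then $a$ is an isomorphism over an open neighborhood of the generic point of $X_{1,0}$. In particular exactly one component of $W_0$ dominates $X_{1,0}$; it has multiplicity $1$ in $W_0$ and maps birationally to $X_{1,0}$.
\end{lemma}

\begin{proof}
We localize at the generic point of $X_{1,0}$, where $X_1$ becomes a DVR, and bound the dimension of the closed fiber. Let $U\to X_1$ be \'etale, with $U$ a connected scheme and $U_0\ne\emptyset$. Let $u$ be a generic point of $U_0$ and $V=\operatorname{Spec}\mathcal O_{U,u}$. Since $U$ is smooth over $S$, $\mathcal O_{U,u}$ is a DVR with uniformizer $t$. The space $W_V=W\times_{X_1}V$ is flat over $W$, hence over $S$; so it is $t$-torsion free, that is, flat over $V$. It is proper over $V$, and $W_V\to V$ is an isomorphism over the generic point of $V$, which lies over the generic point of $X_1$.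

\emph{The closed fiber of $W_V$ has dimension $\le0$.} Let $P$ be an irreducible component (reduced) of an \'etale chart of $W_V$. By flatness it dominates $V$, and its function field is algebraic over that of $V$. A point $\zeta\in P$ over the closed point has $\operatorname{ht}\zeta\ge1$, and (F5) gives $\operatorname{ht}\zeta+\operatorname{tr.deg}_{\kappa(u)}\kappa(\zeta)\le1$. So $\kappa(\zeta)$ is algebraic over $\kappa(u)$.

Hence $W_V\to V$ is proper and quasi-finite, so $W_V$ is a finite scheme over $V$, flat of rank $1$, and $W_V\to V$ is an isomorphism. Being an isomorphism spreads out to an open neighborhood of $u$ in $U$. Since it is \'etale local on the target, $a$ is an isomorphism over the image of this neighborhood, which is open in $X_1$ and contains the generic point of $X_{1,0}$.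
\end{proof}

The lemma applies to both projections of $\Gamma_{12}$, which are isomorphisms over the dense open subspaces $X_{1,\eta}$ and $X_{2,\eta}$.

\begin{lemma}\label{lem:ext}
If $(\Gamma_{12})_0$ has only one irreducible component, and this component is the graph of an isomorphism $X_{1,0}\to X_{2,0}$, then $X_{1,\eta}\simeq X_{2,\eta}$ extends to an isomorphism $X_1\simeq X_2$ with graph $\Gamma_{12}$.
\end{lemma}

\begin{proof}
For $i=1,2$ the projection $\Gamma_{12}\to X_i$ is proper and quasi-finite, hence finite, and it is birational. Since $\Gamma_{12}$ is integral and $X_i$ is normal, it is an isomorphism.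
\end{proof}

\subsection{Exceptional divisors over regular rings are ruled}

\begin{lemma}[Abhyankar]\label{lem:abh}
Let $(A,\mathfrak m)$ be a regular local ring of dimension $d\ge2$, and let $R$ be a DVR dominating $A$, with the same fraction field and $\operatorname{tr.deg}_{A/\mathfrak m}(R/\mathfrak m_R)=d-1$. Then $R/\mathfrak m_R=F(x)$ with a subfield $F\supseteq A/\mathfrak m$ and $x$ transcendental over $F$.
\end{lemma}

\begin{proof}
We follow $R$ through blow-ups of closed points. Let $A_0=A$, and as long as $\dim A_i\ge2$ let $A_{i+1}$ be the local ring at the center of $R$ on the blow-up of $\operatorname{Spec}A_i$ at its maximal ideal $\mathfrak m_i$. All $A_i$ are regular, have the same fraction field and are dominated by $R$. Let $v$ be the valuation of $R$.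

\emph{The process stops.} Suppose $\dim A_i\ge2$ for all $i$. Let $0\ne y/z\in R$ with $y,z\in A_0$. If $z\in\mathfrak m_i$ at some stage, then $v(y)\ge v(z)>0$, so $y\in\mathfrak m_i$ as well. Dividing $y$ and $z$ by a generator of $\mathfrak m_iA_{i+1}$ gives elements of $A_{i+1}$ with the same quotient, and lowers $v(z)$. After finitely many steps the denominator is a unit. Hence $R=\bigcup A_i$. Lifts of a transcendence basis of $R/\mathfrak m_R$ over $A/\mathfrak m$ then lie in some $A_i$, so $\operatorname{tr.deg}_{A/\mathfrak m}(A_i/\mathfrak m_i)\ge d-1$. Since $A_i$ is a localization of a finitely generated $A$-algebra with the same fraction field, (F5) gives $\dim A_i+(d-1)\le d$, so $\dim A_i\le1$, a contradiction.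

\emph{The last step.} So there is an $i$ with $e=\dim A_i\ge2$ and $\dim A_{i+1}\le1$. As $A_{i+1}$ is dominated by $R$ and has the same fraction field, it is not a field, so it is a DVR, and $A_{i+1}=R$. The center of $R$ is thus a point of codimension $1$ of the blow-up. It lies on the exceptional divisor $\mathbb P^{e-1}_{\kappa_i}$, $\kappa_i=A_i/\mathfrak m_i$, so it is the generic point of this divisor. Hence $R/\mathfrak m_R=\kappa_i(x_1,\dots,x_{e-1})$ with algebraically independent $x_l$ and $e-1\ge1$. Take $F=\kappa_i(x_1,\dots,x_{e-2})$ and $x=x_{e-1}$.
\end{proof}

\subsection{The decomposition of $[\Gamma_0]$}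

\begin{proposition}\label{prop:shape}
Let $X,X',\varphi$ be as in Theorem~\textup{\ref{thm:main}} and let $\Gamma=\Gamma_{X,X'}$, $\theta=\theta_{X,X'}$. Then
\[
[\Gamma_0]=[\Gamma_f]+\sum_jn_j[C_j\times C'_j]
\]
with an isomorphism $f:X_0\to X'_0$, finitely many integral curves $C_j\subset X_0$, $C'_j\subset X'_0$, and integers $n_j\ge1$. Consequently
\begin{equation}\label{eq:theta}
\theta(N)=f^*N+\sum_jn_j(N\cdot C'_j)\,C_j .
\end{equation}
Moreover $K_{X_0}\cdot C_j=0$ for all $j$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:dom}, applied to $\Gamma\to X$ and $\Gamma\to X'$, there are unique components $Z$ and $Z'$ of $\Gamma_0$ dominating $X_0$ and $X'_0$ respectively. They have multiplicity one and are birational to $X_0$ and $X'_0$.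

\emph{Step 1: $Z=Z'$.} It suffices to show that $Z'$ dominates $X_0$. By Chow's lemma choose an integral scheme $W$, projective over $S$, with a proper morphism $W\to\Gamma$ that is an isomorphism over a dense open subspace $\Gamma^\circ$. Since $W$ dominates $S$ it is flat over $S$. Let $a:W\to X$ and $b:W\to X'$ be the induced maps. They are isomorphisms over dense open subspaces, namely over the images of $\Gamma^\circ\cap\Gamma_\eta$ under $\Gamma_\eta\simeq X_\eta$ and $\Gamma_\eta\simeq X'_\eta$. By Lemma~\ref{lem:dom} for $b$, there is a unique $w\in W$ over the generic point of $X'_0$, the ring $\mathcal O_{W,w}$ is a DVR, and $\kappa(w)=k(X'_0)$. By Lemma~\ref{lem:dom} for $\Gamma\to X'$, the point $w$ maps to the generic point of $Z'$.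

Let $x=a(w)\in X_0$ and suppose that $x$ is not the generic point of $X_0$. We want to apply Lemma~\ref{lem:abh} to $X$ at $x$. As $X$ may fail to be a scheme near $x$, we pass to an \'etale neighborhood $(U,u)\to(X,x)$ with $U$ a connected affine scheme and $\kappa(u)=\kappa(x)$. Then $U\to X$ is separated, and $U$ is regular and connected, hence integral. The space $Y=W\times_XU$ is \'etale and separated over the scheme $W$, hence a scheme by (F2). Because $\kappa(u)=\kappa(x)$, it has a point $y$ over $(w,u)$ with $\kappa(y)=\kappa(w)$. Since $Y$ is \'etale over $W$ and $\mathcal O_{W,w}$ is a DVR, so is $R=\mathcal O_{Y,y}$.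

We check that $Y$ is integral with the function field of $U$. It is reduced, being \'etale over $W$. Let $V_0\subset X$ be a dense open subspace over which $a$ is an isomorphism. The part of $Y$ over $V_0$ is isomorphic to $U\times_XV_0$, a nonempty open subset of $U$, hence irreducible. It is the preimage of the dense open subset $a^{-1}(V_0)\subset W$ under the open map $Y\to W$, hence dense in $Y$.

So $R$ dominates the regular ring $\mathcal O_{U,u}$ and has the same fraction field. Since $U_0$ is a smooth surface over $k$ and $t$ is part of a regular system of parameters,
\[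
d:=\dim\mathcal O_{U,u}=1+\dim\mathcal O_{U_0,u}=3-\operatorname{tr.deg}_k\kappa(x)\ge2,
\]
and $\operatorname{tr.deg}_{\kappa(u)}\kappa(w)=2-(3-d)=d-1$. By Lemma~\ref{lem:abh}, $k(X'_0)=F(x_1)$ with $F\supseteq k$ and $x_1$ transcendental over $F$. Here $F$ is finitely generated of transcendence degree $1$ over $k$, so $X'_0$ is birationally ruled. This contradicts the absolute minimality of $X_0'$. Hence $x$ is the generic point of $X_0$, so $Z'$ dominates $X_0$ and $Z'=Z$.

\emph{Step 2: the decomposition.} The surface $Z$ is birational to both factors, so it is the closure of the graph of a birational map $X_0\dashrightarrow X'_0$. Since $X_0$ and $X'_0$ are absolutely minimal, this map and its inverse are morphisms. So it is an isomorphism $f$ and $Z=\Gamma_f$. Any other component of $\Gamma_0$ has dimension $2$ and dominates neither factor. Its images in the factors are closed, irreducible and of dimension $\le1$, and it is contained in their product. So both images are integral curves, and the component equals their product. Formula \eqref{eq:theta} follows, since $p_{1*}([C\times C']\cdot p_2^*N)=(N\cdot C')\,C$.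

\emph{Step 3: $K_{X_0}\cdot C_j=0$.} The cycle of $(\Gamma_{X',X})_0$ is the transpose of $[\Gamma_0]$. So Lemma~\ref{lem:theta}(b) and \eqref{eq:theta} for $\theta_{X',X}$ give, in $\operatorname{Num}(X_0')$,
\[
K_{X'_0}=(f^{-1})^*K_{X_0}+\sum_jn_j(K_{X_0}\cdot C_j)\,C'_j .
\]
Since $(f^{-1})^*K_{X_0}=K_{X'_0}$, the sum is numerically trivial. Its coefficients are $\ge0$ because $K_{X_0}$ is nef by (F3). Intersecting with an ample class gives $K_{X_0}\cdot C_j=0$ for all $j$.
\end{proof}

\section{Elementary operations are reflections}\label{sec:refl}

For a nodal curve $C\subset X_0$ put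
\[
s_C(v)=v+(v\cdot C)\,C\qquad(v\in\operatorname{Num}(X_0)).
\]
As $C^2=-2$, this is an isometry with $s_C^2=\mathrm{id}$ and $s_C(C)=-C$.

\begin{lemma}\label{lem:refl}
Let $X_1$ be obtained from $X$ by the elementary operation at the non-extending nodal curve $C\subset X_0$, let $g:X_0\to X_{1,0}$ be the isomorphism over $\tilde X_0$, and identify $X_{1,\eta}\simeq\tilde X_\eta\simeq X_\eta$. Then
\[
[(\Gamma_{X,X_1})_0]=[\Gamma_g]+[C\times g(C)]\qquad\text{and}\qquad\theta_{X,X_1}=s_C\circ g^* .
\]
\end{lemma}

\begin{proof}
Let $\Gamma=\Gamma_{X,X_1}$ and $C_1=g(C)$. Since $\tilde X$ is separated (Section~\ref{sec:conv}), $X\times_{\tilde X}X_1$ is closed in $X\times_SX_1$. It contains the graph of the generic identification, hence $\Gamma$. Therefore $\Gamma_0\subset X_0\times_{\tilde X_0}X_{1,0}$. The set underlying the latter is $\Gamma_g\cup(C\times C_1)$: away from the singular point of $\tilde X_0$ both surfaces are isomorphic to $\tilde X_0$, and over that point the fiber is, as a set, $C\times C_1$. Since $\Gamma_0$ is purely $2$-dimensional and $C\times C_1$ does not dominate $X_0$, Lemma~\ref{lem:dom} gives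
\[
[\Gamma_0]=[\Gamma_g]+n[C\times C_1],\qquad n\ge0 .
\]
If $n=0$, Lemma~\ref{lem:ext} would provide an isomorphism $X\simeq X_1$ with graph $\Gamma\subset X\times_{\tilde X}X_1$, that is, an isomorphism over $\tilde X$. This is excluded by the definition of the operation. So $n\ge1$. Now $\theta_{X,X_1}(v)=g^*v+n(v\cdot C_1)C$, so
\[
\theta_{X,X_1}(C_1)=C-2nC=(1-2n)C .
\]
Since $\theta_{X,X_1}$ is an isometry and $C^2=C_1^2=-2$, we get $(1-2n)^2=1$, and $n=1$. Finally $v\cdot C_1=g^*v\cdot C$.
\end{proof}

An operation can be performed only at a curve that does not extend. The next lemma says what it means for a curve to extend, in terms that can be compared with $\theta$.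

\begin{lemma}\label{lem:extend}
If the nodal curve $C\subset X_0$ extends, there are an integral curve $D\subset X_\eta$ and an integer $m\ge1$ such that the specialization of $D$ in $X_0$ is $D_0=mC$.
\end{lemma}

\begin{proof}
The surface $\tilde X_0$ is normal. The set of points of $\tilde X$ at which the fiber of $\tilde p$ is geometrically normal is open \cite[12.1.6]{EGA}. Its complement has closed image in $S$, as $\tilde p$ is proper, and this image does not contain $0$; so it is empty, and $\tilde X_\eta$ is normal. As $\tilde X_\eta$ is singular and $X_\eta$ is smooth, the proper birational morphism $\pi_\eta$ is not an isomorphism. It is then not quasi-finite, because a finite birational morphism onto a normal target is an isomorphism. So $\pi_\eta$ contracts an integral curve $D\subset X_\eta$ to a closed point. The closure of this point in $\tilde X$ is proper and quasi-finite over $S$, hence finite over $S$. It follows that every component of $D_0$ is contracted to a point by $\pi_0$, so $D_0=mC$. By Lemma~\ref{lem:theta}(b), $D_0\ne0$.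
\end{proof}

\section{Proof of Theorem \ref{thm:main}}\label{sec:proof}

We carry out the algorithm of Section~\ref{sec:local}. That it stops is seen on the degree $A\cdot H$ of the pulled back class $H$ with respect to an ample class $A$ on $X_0$, which is a positive integer and drops with every operation.

Fix an ample divisor $H'$ on $X'_0$ and an ample divisor $A$ on $X_0$. Let $\theta=\theta_{X,X'}$ and $H=\theta(H')$. By \eqref{eq:theta},
\begin{equation}\label{eq:H}
H=f^*H'+E,\qquad E=\sum_jn_j(H'\cdot C'_j)\,C_j,\qquad A\cdot H>0 .
\end{equation}
Here $E$ is effective and all its coefficients $n_j(H'\cdot C'_j)$ are positive.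

\emph{Case 1: $H$ is nef.} We show that $\varphi$ extends. Since $\theta$ and $f^*$ are isometries, $H^2=H'^2=(f^*H')^2$. On the other hand
\[
H^2=H\cdot f^*H'+H\cdot E\ \ge\ H\cdot f^*H'=(f^*H')^2+E\cdot f^*H' .
\]
So $E\cdot f^*H'\le0$. As $f^*H'$ is ample and the coefficients of $E$ are positive, there are no curves $C_j$ at all. Then $\Gamma_f$ is the only component of $\Gamma_0$, and by Lemma~\ref{lem:ext} $\varphi$ extends to an isomorphism $X\simeq X'$.

\emph{Case 2: $H\cdot C<0$ for some integral curve $C\subset X_0$.}

\emph{$C$ is nodal.} Since $f^*H'\cdot C>0$, we have $E\cdot C<0$. Hence $C$ is one of the $C_j$, and $C^2<0$. By Proposition~\ref{prop:shape}, $K_{X_0}\cdot C=0$. Adjunction gives $2p_a(C)-2=C^2<0$, so $p_a(C)=0$, $C\simeq\mathbb P^1$ and $C^2=-2$.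

\emph{$C$ does not extend.} Otherwise take $D$ and $m$ as in Lemma~\ref{lem:extend}, and let $D'_0$ be the specialization of $\varphi(D)$ in $X'_0$. By Lemma~\ref{lem:theta},
\[
m\,H\cdot C=H\cdot D_0=\theta(H')\cdot\theta(D'_0)=H'\cdot D'_0>0,
\]
a contradiction.

\emph{The operation.} Let $X_1$ be obtained from $X$ by the elementary operation at $C$, with $g:X_0\to X_{1,0}$ as in Lemma~\ref{lem:refl}. Since $X_{1,0}\simeq X_0$, everything above applies to $X_1$ and $X'$ with the induced generic isomorphism. Put $H_1=\theta_{X_1,X'}(H')$, and let $A_1=(g^{-1})^*A$, which is ample. By Lemmas~\ref{lem:theta}(a) and~\ref{lem:refl},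
\[
H=\theta_{X,X_1}(H_1)=s_C(g^*H_1),\qquad\text{so}\qquad g^*H_1=s_C(H)=H+(H\cdot C)\,C .
\]
Therefore
\[
A_1\cdot H_1=A\cdot g^*H_1=A\cdot H+(H\cdot C)(A\cdot C)<A\cdot H .
\]

Repeat with $(X_1,A_1,H_1)$ in place of $(X,A,H)$, and so on. By \eqref{eq:H}, applied at each stage, the integers $A_i\cdot H_i$ are positive, and they strictly decrease. So after finitely many elementary operations we are in Case 1, which gives the isomorphism $X^{(n)}\simeq X'$ extending $\varphi$. \qed

\section{The hypotheses}\label{sec:hyp}

\subsection*{The generic fiber}
The proof used the absolute minimality of $X_0$ and $X'_0$ only: non-ruledness in Step~1 of Proposition~\ref{prop:shape}, minimality in Step~2, and the nefness of $K_{X_0}$ in Step~3. Absolute minimality of $X_0$ implies that of $X_{\bar\eta}$. Indeed, suppose $D\subset X_{\bar\eta}$ is an integral curve with $K\cdot D<0$. It is defined over a finite extension of $\eta$, that is, after base change from $k[[t]]$ to a finite extension which is again a complete DVR with residue field $k$. There $D$ specializes to a nonzero effective divisor of negative $K_{X_0}$-degree, against (F3). So $K_{X_{\bar\eta}}$ is nef.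 This excludes $(-1)$-curves, and it excludes ruledness: if a smooth projective surface $Y$ over an algebraically closed field is birational to $B\times\mathbb P^1$ with $B$ a smooth projective curve, there are a composition of point blow-ups $\sigma:Z\to Y$ and a birational morphism $Z\to B\times\mathbb P^1$. A general fiber $F$ of $Z\to B$ has $K_Z\cdot F=-2$. It is not $\sigma$-exceptional, and $K_Z=\sigma^*K_Y+E$ with $E$ effective and exceptional, so that $K_Y\cdot\sigma_*F=-2-E\cdot F<0$.

\subsection*{Non-ruledness cannot be dropped}
Here is an example, in any characteristic, of families without $(-1)$-curves in their geometric fibers for which the conclusion fails. Let $0\ne e\in H^1(\mathbb P^1_k,\mathcal O(-2))$ and let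
\[
0\to\mathcal O(-1)\to\mathcal E\to\mathcal O(1)\to0
\]
be the extension on $\mathbb P^1_S$ with class $t\cdot e$. Then $\mathcal E_0=\mathcal O(1)\oplus\mathcal O(-1)$. Over $\eta$ the connecting map $H^0(\mathcal O)\to H^1(\mathcal O(-2))$ of the sequence twisted by $\mathcal O(-1)$ is bijective, so $H^0(\mathcal E_\eta(-1))=0$. As $\mathcal E_\eta$ is a sum $\mathcal O(a)\oplus\mathcal O(-a)$ with $a\ge0$, this forces $\mathcal E_\eta\simeq\mathcal O^2$. Put $X'=\mathbb P(\mathcal E)$ and $X=\mathbb P^1\times\mathbb P^1\times S$. Then $X_\eta\simeq X'_\eta$. The geometric fibers are isomorphic to $\mathbb P^1\times\mathbb P^1$ or to $\mathbb F_2$, whose intersection forms are even, so they contain no $(-1)$-curve. But $X_0\simeq\mathbb P^1\times\mathbb P^1\not\simeq\mathbb F_2\simeq X'_0$. Since elementary operations preserve the isomorphism class of the special fiber, $X'$ is not obtained from $X$ by such operations.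

\section{Classification of models and number of operations}\label{sec:class}

Fix $X\to S$, proper and smooth of relative dimension $2$, with $X_0$ absolutely minimal. Let $\mathfrak M$ be the set of isomorphism classes of pairs $(Y,\varphi)$, where $Y\to S$ is proper and smooth of relative dimension $2$ with $Y_0$ absolutely minimal, and $\varphi:X_\eta\simeq Y_\eta$; isomorphisms have to be compatible with the markings $\varphi$. Let
\[
\mathcal W\subset O(\operatorname{Num}(X_0))
\]
be the group generated by the reflections $s_C$, $C$ running over all nodal curves of $X_0$, with length function $\ell$ for these generators. For $(Y,\varphi)\in\mathfrak M$ let $f_Y:X_0\to Y_0$ be the isomorphism of Proposition~\ref{prop:shape}, and put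
\[
w_Y=\theta_{X,Y}\circ(f_Y^*)^{-1}\in O(\operatorname{Num}(X_0)).
\]
This depends only on the isomorphism class of the pair: if $\rho:Y\to Y'$ is an isomorphism compatible with the markings, then $\theta_{X,Y'}=\theta_{X,Y}\rho_0^*$ and $f_{Y'}^*=f_Y^*\rho_0^*$. For an integral curve $D\subset X_\eta$, $D_0$ denotes its specialization in $X_0$. A chain of elementary operations from $X$ to $Y$ \emph{inducing} $\varphi$ is a chain as in Theorem~\ref{thm:main}, with $X'=Y$.

\begin{theorem}\label{thm:class}
With this notation, the following hold.
\begin{itemize}
\item[\textup{(i)}] $w_Y$ lies in $\mathcal W$, and $(Y,\varphi)\mapsto w_Y$ is an injection $\mathfrak M\hookrightarrow\mathcal W$.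
\item[\textup{(ii)}] Its image is the set of $w\in\mathcal W$ such that $w(h)\cdot D_0>0$ for every integral curve $D\subset X_\eta$, where $h$ is any fixed ample class on $X_0$; the condition does not depend on $h$.
\item[\textup{(iii)}] The minimal number of elementary operations in a chain from $X$ to $Y$ inducing $\varphi$ is exactly $\ell(w_Y)$.
\end{itemize}
\end{theorem}

For example, if $X_0$ contains no nodal curve, then $\mathcal W=1$ and $X$ is the only model. If $X_0$ contains exactly one nodal curve $C$, then $\mathcal W=\{1,s_C\}$. In this case there are two marked models if $C$ does not extend (the operation at $C$ leads to a model with $w=s_C$, by Lemma~\ref{lem:refl}), and only $X$ itself if $C$ extends, because then no operation can be applied to $X$.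

The proof needs a supply of non-extending curves that shorten $w_Y$. As in Section~\ref{sec:proof} these are curves on which the class $w_Y(h)$ is negative; the theory of Coxeter groups tells us that negativity is equivalent to shortening.

\subsection{Negativity and length}

\begin{lemma}\label{lem:cox}
Let $w\in\mathcal W$, let $C\subset X_0$ be a nodal curve and let $h$ be an ample class on $X_0$. Then
\begin{equation}\label{eq:neg}
w(h)\cdot C<0\iff\ell(s_Cw)<\ell(w).
\end{equation}
\end{lemma}

\begin{proof}
Let $\mathcal W^a$ be the Coxeter group with one generator $r_C$ for each nodal curve $C$, and with exponents $m_{CC'}=2,3,\infty$ according to $C\cdot C'=0,1,\ge2$. Let $M=\bigoplus_C\mathbb Ze_C$, and let $r_C$ act on it by $r_C(e_{C'})=e_{C'}+(C\cdot C')e_C$. Up to sign the matrix $(C\cdot C')$ is a symmetric generalized Cartan matrix: its entries are $-2$ on the diagonal and $\ge0$ off it. Suppose first that there are finitely many nodal curves. By \cite[Lemma 3.11 and Prop. 3.13]{Kac}, $\mathcal W^a$ is the Weyl group of this matrix, acting on $M$ as above, and for $w\in\mathcal W^a$: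
\begin{itemize}
\item each $w(e_C)$ has all coefficients $\ge0$ or all coefficients $\le0$; we write $w(e_C)\ge0$, resp. $\le0$;
\item $\ell(wr_C)<\ell(w)$ if and only if $w(e_C)\le0$.
\end{itemize}
If there are infinitely many nodal curves, let $\mathcal W^a_I$ and $M_I$ be the group and the module defined by a finite set $I$ of nodal curves. Then $\mathcal W^a$ is the direct limit of the groups $\mathcal W^a_I$, and $M$ is the union of the $M_I$, with compatible actions. Lengths do not increase under $\mathcal W^a_I\to\mathcal W^a_{I'}$ for $I\subset I'$. The length of an element of $\mathcal W^a$ is that of its representative in $\mathcal W^a_I$ as soon as $I$ is large enough, since a shortest word, and the derivation of its equality with a given word from the defining relations, involve only finitely many curves. So both statements hold in general.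

The relations of $\mathcal W^a$ hold for the $s_C$ on $\operatorname{Num}(X_0)$. Each $s_C$ is an involution. If $C\cdot C'=0$, then $s_C$ and $s_{C'}$ commute. If $C\cdot C'=1$, then $(C+C')^2=-2$ and $s_C(C')=C+C'=s_{C'}(C)$, so $s_Cs_{C'}s_C=s_{C+C'}=s_{C'}s_Cs_{C'}$, where $s_{C+C'}(v)=v+(v\cdot(C+C'))(C+C')$. So $r_C\mapsto s_C$ defines a surjection $\mathcal W^a\to\mathcal W$, and $M\to\operatorname{Num}(X_0)$, $e_C\mapsto C$, is equivariant.

This surjection is injective. If $1\ne w\in\mathcal W^a$, let $r_C$ be the last letter of a shortest word for $w$. Then $w(e_C)\le0$, and $w(e_C)\ne0$, so $w(C)$ is minus a nonzero effective class. It has negative degree with respect to an ample class, while $C$ has positive degree, so $w(C)\ne C$. Hence $\mathcal W^a\simeq\mathcal W$, compatibly with lengths.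

Finally let $w\in\mathcal W$. Then $w(h)\cdot C=h\cdot w^{-1}(C)$. This is negative if $w^{-1}(e_C)\le0$ and positive if $w^{-1}(e_C)\ge0$. The first happens if and only if $\ell(w^{-1}s_C)<\ell(w^{-1})$, that is, $\ell(s_Cw)<\ell(w)$.
\end{proof}

\subsection{The effect of an operation on $w_Y$}

For two models $Y_1,Y_2$ with absolutely minimal special fibers and identified generic fibers write $f_{Y_1,Y_2}:Y_{1,0}\to Y_{2,0}$ for the isomorphism of Proposition~\ref{prop:shape} and $w_{Y_1,Y_2}=\theta_{Y_1,Y_2}(f_{Y_1,Y_2}^*)^{-1}$. The generic point of the component $\Gamma_f$, $f=f_{Y_1,Y_2}$, lies over the generic points of both special fibers. So by Lemma~\ref{lem:dom} the generic identification extends to an isomorphism between open neighborhoods of these points, and this isomorphism agrees with $f_{Y_1,Y_2}$ on a dense open subset of $Y_{1,0}$. Such extensions compose, and consequently $f_{Y_1,Y_3}=f_{Y_2,Y_3}f_{Y_1,Y_2}$.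

Let $X_1$ be obtained from $X$ by the operation at $C$. By Lemma~\ref{lem:refl}, $f_{X,X_1}=g$ and $\theta_{X,X_1}=s_Cg^*$. So $\theta_{X,Y}=s_Cg^*\theta_{X_1,Y}$ and $f_{X,Y}^*=g^*f_{X_1,Y}^*$, and therefore
\begin{equation}\label{eq:step}
w_{X,Y}=s_C\cdot\bigl(g^*\,w_{X_1,Y}\,(g^*)^{-1}\bigr).
\end{equation}
Conjugation by $g^*$ identifies the reflection group of $X_{1,0}$ with that of $X_0$, generator by generator, and so preserves lengths.

\subsection{Proof of Theorem \ref{thm:class}}

\emph{\textup{(i)}} Given $(Y,\varphi)$, take any chain of operations from $X$ to $Y$ inducing $\varphi$; one exists by Theorem~\ref{thm:main}. Let $n$ be the number of its operations. At its end the model is isomorphic to $Y$ compatibly with the markings, and the corresponding element is $w_{Y,Y}=1$. By induction, \eqref{eq:step} shows that $w_Y$ is a product of $n$ generators. So $w_Y\in\mathcal W$ and $n\ge\ell(w_Y)$.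

For injectivity, let $w_Y=w_{Y'}$. Since $\theta_{X,Y}=w_Yf_Y^*$ and likewise for $Y'$,
\[
\theta_{Y',Y}=\theta_{X,Y'}^{-1}\theta_{X,Y}=(f_{Y'}^*)^{-1}f_Y^*=f_{Y',Y}^* .
\]
Comparing with \eqref{eq:theta} for an ample $N$, we see that no curves $C_j$ occur in the special fiber of $\Gamma_{Y',Y}$. By Lemma~\ref{lem:ext}, $(Y,\varphi)\simeq(Y',\varphi')$.

\emph{\textup{(iii)}} By the proof of (i), it remains to find a chain of $\ell(w_Y)$ operations. Let $h'$ be ample on $Y_0$ and $h=f_Y^*h'$, so that $\theta_{X,Y}(h')=w_Y(h)$. If $w_Y\ne1$, choose $C$ with $\ell(s_Cw_Y)<\ell(w_Y)$. By \eqref{eq:neg}, $w_Y(h)\cdot C<0$. So $C$ does not extend: if $D_0=mC$ as in Lemma~\ref{lem:extend}, then $m\,w_Y(h)\cdot C=\theta_{X,Y}(h')\cdot D_0=h'\cdot D_{Y,0}>0$, where $D_{Y,0}$ is the specialization of $\varphi(D)$ in $Y_0$. Perform the operation at $C$. By \eqref{eq:step}, the new element $w_{X_1,Y}$ is conjugate under $g^*$ to $s_Cw_Y$, so the length drops by $1$. After $\ell(w_Y)$ operations the element is $1$, that is, $\theta=f^*$ for the model reached and $Y$. As in the proof of injectivity, this model is isomorphic to $Y$, compatibly with the markings.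

\emph{\textup{(ii)} Necessity, for every ample $h$.} Let $(Y,\varphi)\in\mathfrak M$, let $h$ be ample on $X_0$, and write $h=f_Y^*h'$ with $h'$ ample on $Y_0$. For an integral curve $D\subset X_\eta$, with $D_{Y,0}$ as above, Lemma~\ref{lem:theta} gives
\[
w_Y(h)\cdot D_0=\theta_{X,Y}(h')\cdot\theta_{X,Y}(D_{Y,0})=h'\cdot D_{Y,0}>0 .
\]

\emph{Sufficiency, for one ample $h$.} Suppose that $w\in\mathcal W$ satisfies the condition for one ample class $h$. We show by induction on $\ell(w)$, for all pairs $(X,h)$ simultaneously, that $w$ lies in the image. If $w=1$ take $Y=X$. Otherwise choose $C$ with $\ell(s_Cw)<\ell(w)$. By \eqref{eq:neg}, $w(h)\cdot C<0$, so by Lemma~\ref{lem:extend} and the hypothesis on $w$ the curve $C$ does not extend. Let $X_1$ be the result of the operation at $C$, and put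
\[
w_1=(g^*)^{-1}s_Cw\,g^*,\qquad h_1=(g^*)^{-1}h .
\]
Then $w_1$ has length $\ell(w)-1$ in the reflection group of $X_{1,0}$, and $h_1$ is ample. For an integral curve $D\subset X_\eta=X_{1,\eta}$ with specialization $D_{1,0}$ in $X_{1,0}$,
\begin{align*}
w_1(h_1)\cdot D_{1,0}&=s_Cw(h)\cdot g^*D_{1,0}=w(h)\cdot s_Cg^*D_{1,0}\\
&=w(h)\cdot\theta_{X,X_1}(D_{1,0})=w(h)\cdot D_0>0 .
\end{align*}
By induction, applied to $(X_1,h_1)$, there is a marked model $(Y,\varphi)$ with $w_{X_1,Y}=w_1$, and \eqref{eq:step} gives $w_{X,Y}=w$.

Since necessity holds for all ample $h$ and sufficiency needs only one, the condition does not depend on $h$. \qed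

\begin{thebibliography}{99}

\bibitem{Conj}
\texttt{http://www.numdam.org/article/ASENS\_1975\_4\_8\_2\_235\_0.pdf}

\bibitem{EGA}
EGA IV.

\bibitem{Fulton}
Fulton, \emph{Intersection Theory}.

\bibitem{Kac}
Kac, \emph{Infinite dimensional Lie algebras}.

\bibitem{Knutson}
Knutson, \emph{Algebraic Spaces}.

\bibitem{Matsumura}
Matsumura, \emph{Commutative Ring Theory}.

\bibitem{Mori}
Mori, Ann. of Math. 116 (1982).

\bibitem{Mumford}
Mumford, \emph{Enriques' classification of surfaces in char. p, I}.

\bibitem{Stacks}
\emph{Stacks Project}.

\end{thebibliography}

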